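\title{Undecidable finitely axiomatizable modal and superintuitionistic logics of finite width}

\begin{abstract}
We show that a finitely axiomatizable logic of finite width can be undecidable, which gives a negative answer to Problem 16.1 in Chagrov and Zakharyaschev's \emph{Modal Logic}. There is such a normal extension of $\mathbf{K4}$ of width $2$, and the bound $2$ is sharp. There is such a superintuitionistic logic of width $4$, and there are such extensions of $\mathbf{S4}$ and $\mathbf{Grz}$ of width $4$. The proof codes the run of a queue machine as a set of pairs of numbers that increases in both coordinates. Such a set fits into a frame made of a few chains, and the finitely many rules that generate it become the axioms.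
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{transitive frame} is a nonempty set of points with a transitive relation $R$; a point $x$ \emph{sees} $y$ if $xRy$. Such frames interpret two families of propositional logics. The \emph{modal logics} of this paper are the normal extensions of $\mathbf{K4}$. The \emph{superintuitionistic logics}, or \emph{si-logics}, are the consistent extensions of intuitionistic propositional logic $\mathbf{Int}$ that are closed under modus ponens and substitution; their frames are partial orders. The terminology is that of \cite{CZ}, and Section~\ref{sec:prelim} recalls what we need.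

An \emph{antichain} is a set of points no two of which are related. A transitive frame has \emph{width at most $n$} if, for every point $x$, the set of points seen from $x$ contains no antichain of more than $n$ points. Width measures how many mutually invisible alternatives a point can have in view. It is expressed (Lemma~\ref{lem:width}) by the modal formula
\[
bw_n=\bigwedge_{i=0}^{n}\Diamond p_i\to\bigvee_{0\le i\ne j\le n}\Diamond\bigl(p_i\wedge(p_j\vee\Diamond p_j)\bigr)
\]
and by the intuitionistic formula
\[
bw_n=\bigvee_{i=0}^{n}\Bigl(p_i\to\bigvee_{j\ne i}p_j\Bigr);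
\]
the context always tells which of the two is meant. A modal logic is of \emph{finite width} if it contains $\mathbf{K4BW}_n=\mathbf{K4}\oplus bw_n$ for some $n<\omega$, and a si-logic is of finite width if it contains $\mathbf{Int}+bw_n$ for some $n<\omega$. A logic is \emph{finitely axiomatizable} if it is obtained from $\mathbf{K4}$, respectively $\mathbf{Int}$, by adding finitely many axioms, and \emph{decidable} if membership of formulas in it is decidable. Chagrov and Zakharyaschev \cite[Problem 16.1]{CZ} ask:
\begin{quote}
Are all finitely axiomatizable modal logics of finite width decidable? Are all finitely axiomatizable si-logics of finite width decidable?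
\end{quote}

The simplest cases suggest a positive answer. In width $1$ any two distinct points seen from a point are related, so frames are essentially linear. The logic $\mathbf{K4BW}_1$ is $\mathbf{K4.3}$, and all finitely axiomatizable normal extensions of $\mathbf{K4.3}$ are decidable \cite{ZA}. The intuitionistic $bw_1$ is $(p_0\to p_1)\vee(p_1\to p_0)$, so $\mathbf{Int}+bw_1$ is Dummett's logic $\mathbf{LC}$; its consistent extensions are $\mathbf{LC}$ and the logics of finite chains (Dummett; Hosoi), and all of them are decidable.

A second reason for the same guess is that a bound on width seems to leave no room for a computation. Suppose we try to draw the run of a machine with two counters, and represent the counter values $(i,j)$ by a point that sees exactly $i$ points of one chain and $j$ points of another. In a transitive frame a point sees everything that its successors see, so the points for $(0,n),(1,n-1),\dots,(n,0)$ form an antichain. A run that moves the content of one counter into the other, for larger and larger $n$, therefore needs unbounded width.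

The answer is nevertheless negative in both cases.

\begin{theorem}\label{thm:M}
There is a finite set $\mathcal A$ of modal formulas such that $\mathbf{K4}\oplus bw_2\oplus\mathcal A$ is undecidable.
\end{theorem}

\begin{theorem}\label{thm:I}
There is a finite set $\mathcal B$ of formulas such that $\mathbf{Int}+bw_4+\mathcal B$ is an undecidable si-logic.
\end{theorem}

The proofs construct classes of frames $\mathfrak F_T$ of width at most $2$ and $\mathfrak G_T$ of width at most $4$, indexed by the \emph{good ladders} $T$ of Section~\ref{sec:ladders}, and they give more. Here $\mathrm{Log}\,\mathcal C$ denotes the set of formulas valid in all frames of a class $\mathcal C$.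

\begin{theorem}\label{thm:S}
The sets $\mathcal A$ and $\mathcal B$ can be chosen so that the following hold.
\begin{enumerate}
\item[(a)] Every modal logic $\Lambda$ with $\mathbf{K4}\oplus\mathcal A\subseteq\Lambda\subseteq\mathrm{Log}\{\mathfrak F_T:T\text{ good}\}$ and every si-logic $\mathcal L$ with $\mathbf{Int}+\mathcal B\subseteq\mathcal L\subseteq\mathrm{Log}\{\mathfrak G_T:T\text{ good}\}$ is undecidable, whether finitely axiomatizable or not.
\item[(b)] The logics $\mathbf{K4}\oplus bw_n\oplus\mathcal A$ for $n\ge2$ and $\mathbf{Int}+bw_n+\mathcal B$ for $n\ge4$ are $\Sigma^0_1$-complete and lack the finite model property.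
\item[(c)] $\mathbf{S4}$ and $\mathbf{Grz}$ have undecidable finitely axiomatizable normal extensions containing $bw_4$.
\item[(d)] All finitely axiomatizable modal logics containing $\mathbf{K4BW}_n$ are decidable if and only if $n\le1$.
\end{enumerate}
\end{theorem}

For si-logics we have no analogue of (d). The intuitionistic $bw_0$ is $p_0\to\bot$, which is inconsistent, and width $1$ is decidable as recalled above. So the least width that admits an undecidable finitely axiomatizable si-logic is $2$, $3$ or $4$; we do not determine which.

The antichains above arise because counters go up and down independently. The way out is to record a computation by pairs that increase in both coordinates, since these form a chain in the product order. A machine whose memory is a queue supplies such pairs: if its $k$-th letter is written at time $x_k$ and read at time $y_k$, both sequences increase, because a queue is read in the order in which it is written. Section~\ref{sec:ladders} isolates the resulting combinatorial statement, Proposition~\ref{prop:rules}, in which machines are replaced by finitely many rules on pairs of numbers. Sections~\ref{sec:modal}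 and~\ref{sec:si} turn the rules into modal and intuitionistic axioms. Section~\ref{sec:queue} proves Proposition~\ref{prop:rules}, and Section~\ref{sec:more} completes the proof of Theorem~\ref{thm:S}.

\section{Logics, frames and counter machines}\label{sec:prelim}

Formulas are built from variables and $\bot$ by $\wedge,\vee,\to$ and, in the modal case, $\Box$. We put $\neg\varphi=\varphi\to\bot$ and $\Diamond=\neg\Box\neg$; the connectives $\wedge,\vee$ bind more strongly than $\to$, and an empty disjunction is $\bot$.

\emph{Modal logics.} A normal extension of $\mathbf{K4}$ is a set of modal formulas that contains the classical tautologies, $\Box(p\to q)\to(\Box p\to\Box q)$ and $\Box p\to\Box\Box p$, and is closed under modus ponens, substitution and the rule $\varphi/\Box\varphi$. The least one is $\mathbf{K4}$, and $\Lambda\oplus\Gamma$ is the least one containing $\Lambda\cup\Gamma$. A valuation in a transitive frame assigns a set of points to each variable. The Boolean connectives are evaluated pointwise, $x\models\Box\varphi$ if $\varphi$ is true at all points seen from $x$, and so $x\models\Diamond\varphi$ if $\varphi$ is true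 at some point seen from $x$.

\emph{Si-logics.} We write $\mathcal L+\Gamma$ for the closure of $\mathcal L\cup\Gamma$ under modus ponens and substitution. An intuitionistic frame is a poset, $x\le y$ meaning that $x$ sees $y$, and a valuation assigns an upset (an upward closed set) to each variable. The connectives $\wedge,\vee,\bot$ are evaluated pointwise, and $x\not\models\varphi\to\psi$ if and only if some $y\ge x$ has $y\models\varphi$ and $y\not\models\psi$. The set of points where a formula is true is an upset.

A formula is \emph{valid} in a frame if it is true at every point under every valuation, and \emph{refuted} otherwise. We use three textbook facts. \emph{Soundness:} for a nonempty class $\mathcal C$ of transitive frames (posets), $\mathrm{Log}\,\mathcal C$ is a modal logic (si-logic); so a frame that validates $\Gamma$ validates $\mathbf{K4}\oplus\Gamma$ (respectively $\mathbf{Int}+\Gamma$). \emph{Replacement:} if $\varphi\leftrightarrow\psi$ belongs to a logic, then replacing $\varphi$ by $\psi$ inside a formula gives an equivalent formula. \emph{Enumerability:} a finitely axiomatizable logic is recursively enumerable,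 because derivations can be listed.

\begin{lemma}\label{lem:width}
A transitive frame validates the modal $bw_n$, and a poset validates the intuitionistic $bw_n$, if and only if it has width at most $n$.
\end{lemma}

\begin{proof}
Modal case. Let the width be at most $n$ and let $x$ see points $z_i\models p_i$ for $i=0,\dots,n$. These do not form an antichain of $n+1$ points, so $z_i=z_j$ or $z_iRz_j$ for some $i\ne j$, and then $z_i\models p_i\wedge(p_j\vee\Diamond p_j)$. Conversely, if $x$ sees an antichain $z_0,\dots,z_n$, make $p_i$ true exactly at $z_i$; then $x\not\models bw_n$.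

Intuitionistic case. If $x\not\models bw_n$, there are $z_i\ge x$ with $z_i\models p_i$ and $z_i\not\models p_j$ for $j\ne i$. Since $z_j\le z_i$ would give $z_i\models p_j$, the $z_i$ form an antichain of $n+1$ points. Conversely, given such an antichain above $x$, make $p_i$ true exactly at the points above $z_i$.
\end{proof}

\emph{Counter machines.} A deterministic two-counter machine has finitely many instructions, numbered $1,2,\dots$, each of one of the forms $\mathrm{INC}(c,k)$ (add $1$ to counter $c$ and go to $k$), $\mathrm{DEC}(c,k,l)$ (if counter $c$ is $0$ go to $k$, otherwise subtract $1$ from it and go to $l$) or $\mathrm{HALT}$, where $c\in\{1,2\}$. It \emph{halts on $e$} if it reaches $\mathrm{HALT}$ when started in instruction $1$ with counters $(e,0)$. A set is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable set is its preimage under a computable map; such a set is undecidable. By Minsky's theorem \cite{Minsky} there is a fixed machine $\mathcal M$ whose halting set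
\[
H=\{e\in\omega:\mathcal M\text{ halts on }e\}
\]
is undecidable, and it can be taken $\Sigma^0_1$-complete. We fix such an $\mathcal M$. Theorems~\ref{thm:M} and~\ref{thm:I} use only that $H$ is undecidable.

\section{Ladders and rules}\label{sec:ladders}

\begin{definition}\label{def:ladder}
A \emph{ladder} is a set $T=\{(x_k,y_k):k<\omega\}\subseteq\omega^2$ with
\[
1\le x_0<x_1<\cdots,\qquad y_0<y_1<\cdots,\qquad x_k+2\le y_k\ \text{ for all }k.
\]
The pair $(x_k,y_k)$ is its $k$-th \emph{rung}.
\end{definition}

The monotonicity is what keeps the frames narrow. The conditions $x_0\ge1$ and $x_k+2\le y_k$ are normalizations whose use we point out when it occurs.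

A logic has only finitely many axioms at its disposal, but each axiom can be instantiated. The matching notion for pairs of numbers is a rule with variables, in which numbers are compared only up to fixed shifts.

\begin{definition}\label{def:rule}
An \emph{atom} is an expression $(u+i,v+j)$, where $u,v$ are variables over $\omega$, possibly equal, and $i\ge0$, $j\ge1$ are integers. A \emph{rule} $D_1,\dots,D_l\,/\,D$ consists of $l\ge1$ atoms, the \emph{premises}, and a \emph{conclusion} $D$, which is either $\bot$ or an atom whose variables occur in the premises. An \emph{instance} of the rule arises by assigning natural numbers to its variables. A set $T\subseteq\omega^2$ is \emph{closed} under the rule if every instance with all premises in $T$ has its conclusion in $T$; for $D=\bot$ this means that no instance has all premises in $T$. Given a set $\Pi$ of rules and $T_0\subseteq\omega^2$, a pair, or $\bot$, is \emph{derivable} if it belongs to $T_0$ or is the conclusion of an instance of a rule in $\Pi$ whose premises are derivable.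
\end{definition}

\begin{example}\label{ex:toy}
Consider the rules $\pi_1=(u,v+1)\,/\,(u+1,v+4)$ and $\pi_2=(u,u+5)\,/\,\bot$. From $\{(1,4)\}$ the rule $\pi_1$ with $u=1$, $v=3$ gives $(2,7)$, and then $\pi_2$ with $u=2$ gives $\bot$. From $\{(1,3)\}$ we derive exactly the ladder
\[
T^*=\{(k+1,\,3k+3):k<\omega\}=\{(1,3),(2,6),(3,9),\dots\}.
\]
It is closed under $\pi_1$, and it is closed under $\pi_2$ because the differences $y_k-x_k=2k+2$ are even. So one starting set leads to $\bot$, and the other extends to a closed ladder.
\end{example}

The next proposition, proved in Section~\ref{sec:queue}, says that this dichotomy can follow the halting set $H$.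

\begin{proposition}\label{prop:rules}
There are a finite set $\Pi$ of rules and a computable map $e\mapsto T_0(e)$ from $\omega$ to finite sets of pairs of positive integers such that:
\begin{enumerate}
\item[(a)] if $e\in H$, then $\bot$ is derivable from $T_0(e)$ by $\Pi$;
\item[(b)] if $e\notin H$, then some ladder contains $T_0(e)$ and is closed under $\Pi$.
\end{enumerate}
\end{proposition}

We fix $\Pi$ and $T_0$. A ladder is \emph{good} if it is closed under $\Pi$ and contains $T_0(e)$ for some $e\notin H$. Good ladders exist, since $H\ne\omega$.

The plan for both logics is the same. Each rule becomes an axiom, and each $e$ gives a formula that denies $T_0(e)\subseteq T$. If $e\in H$, the derivation of $\bot$ is copied inside the logic by substitution. If $e\notin H$, the ladder from (b) gives a frame that validates the axioms and refutes the formula. The second half carries the difficulty: an axiom must hold under \emph{every} valuation and at \emph{every} point, not only the intended ones.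

\section{Modal logics of width two}\label{sec:modal}

\subsection*{The frame of a ladder}
We use one chain of points $w_n$ as a copy of $\omega$ and a second chain with one point $c_k$ for each rung. A point $c_k$ relates to the first chain in two independent ways, by what it sees and by what sees it, and these record $x_k$ and $y_k$. For a ladder $T$ let $\mathfrak F_T$ have the points $w_n,c_k$ $(n,k<\omega)$ and $r,r'$, with
\begin{align*}
&w_nRw_m\iff m<n, && c_kRc_l\iff l\le k,\\
&c_kRw_m\iff m\le x_k, && w_nRc_k\iff n\ge y_k;
\end{align*}
the points $r,r'$ see all points, including themselves and each other, and are seen by no $w_n$ or $c_k$. Thus the $w_n$ are irreflexive and all other points are reflexive. See Figure~\ref{fig:frame}.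

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,x=1.15cm]
\foreach \n in {0,...,7} \node[circle,fill,inner sep=1.6pt,label=below:$w_{\n}$] (w\n) at (\n,0) {};
\foreach \n/\m in {1/0,2/1,3/2,4/3,5/4,6/5,7/6} \draw[->] (w\n)--(w\m);
\node[circle,draw,inner sep=1.6pt,label=above:$c_0$] (c0) at (2,1.3) {};
\node[circle,draw,inner sep=1.6pt,label=above:$c_1$] (c1) at (4,1.3) {};
\draw[->] (c1)--(c0); \draw[->] (c0)--(w1); \draw[->] (w3)--(c0);
\draw[->] (c1)--(w2); \draw[->] (w6)--(c1);
\node at (7.7,0) {$\cdots$}; \node at (5.2,1.3) {$\cdots$};
\node[circle,draw,inner sep=1.6pt,label=right:$r$] (r) at (8.7,1) {};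
\node[circle,draw,inner sep=1.6pt,label=right:$r'$] (s) at (8.7,0.3) {};
\draw[<->] (r)--(s);
\end{tikzpicture}
\caption{The frame $\mathfrak F_{T}$ of the ladder $T=\{(1,3),(2,6),(3,9),\dots\}$. Filled points are irreflexive, hollow points are reflexive, arrows implied by transitivity are omitted, and $r,r'$ see every point. The largest index of a point $w_n$ seen by $c_k$ is $x_k$; the least index of a point $w_n$ that sees $c_k$ is $y_k$.}
\label{fig:frame}
\end{figure}

\begin{lemma}\label{lem:Fframe}
$\mathfrak F_T$ is transitive and has no antichain of three points.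
\end{lemma}

\begin{proof}
A path of two steps that starts at $r$ or $r'$ needs no argument, and any other path avoids $r,r'$. Paths through three $w$'s or three $c$'s are covered by the transitivity of $<$ and $\le$. The six mixed cases are:
\[
\begin{array}{ll@{\qquad}ll}
w_nRw_mRc_k: & n>m\ge y_k; & c_kRc_lRw_m: & m\le x_l\le x_k;\\
w_nRc_kRw_m: & n\ge y_k>x_k\ge m; & c_kRw_mRw_l: & l<m\le x_k;\\
w_nRc_kRc_l: & n\ge y_k\ge y_l; & c_kRw_mRc_l: & y_l\le m\le x_k<y_k,\text{ so }l<k.
\end{array}
\]
Among three distinct points, either one is $r$ or $r'$, or two are $w$'s, or two are $c$'s; in each case two of them are related.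
\end{proof}

\subsection*{Reading a rung: the small case}
Take the ladder $T^*$ of Example~\ref{ex:toy} and let $p$ be true exactly at $w_0$. For a formula $X$ put
\[
X^+=\Diamond X\wedge\neg\Diamond\Diamond X,
\]
and let $X^{(i)}$ be the $i$-fold iterate, $X^{(0)}=X$. Every point except $w_0$ sees $w_0$, and every point except $w_0,w_1$ sees it in two steps, so $p^{(1)}$ is true exactly at $w_1$. In the same way $p^{(2)}$ names $w_2$, which sees only $w_0$ and $w_1$. For $p^{(3)}$ we must look at $c_0$, since $w_3Rc_0$; but $c_0$ does not see $w_2$, so $p^{(3)}$ names $w_3$. The points that see $w_1$ but not $w_2$ are $w_2$ and $c_0$. Hence, with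
\[
\kappa(X)=\Diamond X\wedge\neg X^+\wedge\neg\Diamond X^+,
\]
the formula $\kappa(p^{(1)})$ names $c_0$, the point whose rung has first coordinate $1$. Finally $w_3$ sees $c_0$ and $w_2$ does not, so
\[
r\models\Diamond\bigl(p^{(3)}\wedge\Diamond\kappa(p^{(1)})\bigr)\wedge\neg\Diamond\bigl(p^{(2)}\wedge\Diamond\kappa(p^{(1)})\bigr),
\]
and this formula expresses $(1,3)\in T^*$. In general, for $i\ge0$ and $j\ge1$ put
\[
\mathrm{Rung}_{i,j}(X,Y)=\Diamond\bigl(Y^{(j)}\wedge\Diamond\kappa(X^{(i)})\bigr)\wedge\neg\Diamond\bigl(Y^{(j-1)}\wedge\Diamond\kappa(X^{(i)})\bigr).
\]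
The term $Y^{(j-1)}$ is the reason for the condition $j\ge1$ in atoms.

The first attempt at an axiom for $\pi_1$ is $\mathrm{Rung}_{0,1}(p_u,p_v)\to\mathrm{Rung}_{1,4}(p_u,p_v)$. It has two defects. First, $p_u$ and $p_v$ may be true on arbitrary sets, which name no numbers. Second, it fails at points with a finite view: with $p_u$ true exactly at $w_1$ and $p_v$ exactly at $w_2$, the point $w_4$ satisfies the antecedent, which describes $(1,3)$, but not the consequent, because it does not see $w_6$. The first defect is repaired by replacing $p_u$ with $\nu(p_u)$, and the second by a guard $\rho$ that can hold only at $r$ and $r'$: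
\[
\nu(X)=X\wedge\neg\Diamond X,\qquad
\rho=d\wedge\Diamond(\neg d\wedge\Diamond d)\wedge\Box\bigl(d\to\Diamond(\neg d\wedge\Diamond d)\bigr),
\]
where $d$ is a new variable. The guard is why the frame has two roots rather than one.

\subsection*{The general case}

\begin{lemma}\label{lem:Fread}
Let $T$ be a ladder. Under any valuation in $\mathfrak F_T$:
\begin{enumerate}
\item[(i)] if $x\models\rho$, then $x\in\{r,r'\}$;
\item[(ii)] $\nu(X)$ is true at no point, or at exactly one point, which is some $w_n$;
\item[(iii)] if $X$ is true exactly at $w_n$, then $X^+$ is true exactly at $w_{n+1}$, and $\kappa(X)$ is true exactly at the points $c_k$ with $x_k=n$;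
\item[(iv)] if $X,Y$ are true exactly at $w_m$ and $w_n$ respectively, then $\mathrm{Rung}_{i,j}(X,Y)$ is true at $r$, and at $r'$, if and only if $(m+i,n+j)\in T$; if $X$ or $Y$ is true nowhere, then so is $\mathrm{Rung}_{i,j}(X,Y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $x\models\rho$. Then $x\models d$ and there are $xRz_1Rz_2$ with $z_1\models\neg d$, $z_2\models d$. By transitivity $xRz_2$, so the last conjunct of $\rho$ gives $z_2Rz_3Rz_4$ with $z_3\models\neg d$, $z_4\models d$, and so on. This is an infinite path from $x$ in which consecutive points are distinct. Put $h(w_n)=2n$ and $h(c_k)=2x_k+1$. Along a step between distinct points among the $w$'s and $c$'s, $h$ strictly decreases: $w_nRw_m$ gives $m<n$; $c_kRc_l$ with $l<k$ gives $x_l<x_k$; $c_kRw_m$ gives $2m\le2x_k$; and $w_nRc_k$ gives $n>x_k$, so $2n\ge2x_k+2$. A path that starts outside $\{r,r'\}$ stays outside, so it cannot be infinite.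

(ii) A reflexive point that satisfies $X$ satisfies $\Diamond X$, so $\nu(X)$ holds only at $w$'s. If it held at $w_n$ and $w_m$ with $n>m$, then $w_n\models\Diamond X$, which is excluded.

(iii) The formula $\Diamond X$ holds exactly at $w_j$ with $j>n$, at $c_k$ with $x_k\ge n$, and at $r,r'$. Among these, the reflexive points satisfy $\Diamond\Diamond X$, and so do the $w_j$ with $j\ge n+2$, which see $w_{n+1}$. The point $w_{n+1}$ sees the $w_j$ with $j\le n$ and the $c_k$ with $y_k\le n+1$. For the latter $x_k\le y_k-2\le n-1$, so none of these points sees $w_n$. Hence $X^+$ holds exactly at $w_{n+1}$. Now $\kappa(X)$ fails at $w_j$ for $j\le n$ by its first conjunct, at $w_{n+1}$ by the second, and at $w_j$ for $j>n+1$ and at $r,r'$ by the third. It holds at $c_k$ if and only if $c_k$ sees $w_n$ and not $w_{n+1}$, that is, $x_k=n$.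

(iv) By (iii), $X^{(i)}$, $Y^{(j)}$, $Y^{(j-1)}$ are true exactly at $w_{m+i}$, $w_{n+j}$, $w_{n+j-1}$. At a root, the first conjunct says that there is $k$ with $x_k=m+i$ and $y_k\le n+j$. There is at most one $k$ with $x_k=m+i$, so the second conjunct then says $y_k>n+j-1$. Together they say $(m+i,n+j)=(x_k,y_k)$ for some $k$. If $X$ is true nowhere, so are $X^+$ and $\kappa(X)$, each having the conjunct $\Diamond X$; so an empty $X$ or $Y$ makes the first conjunct of $\mathrm{Rung}_{i,j}(X,Y)$ false everywhere.
\end{proof}

\begin{remark}
Part (iii) needs the gap $x_k+2\le y_k$. If $x_k=n$ and $y_k=n+1$, then $w_{n+1}Rc_kRw_n$, the successor formula $X^+$ is true nowhere, and counting stops at $n$. The reflexivity of the $c_k$ keeps both $\nu(X)$ and $X^+$ away from them.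
\end{remark}

For each rule variable $u$ take a propositional variable $p_u\ne d$, and put $[u+i,v+j]=\mathrm{Rung}_{i,j}(\nu(p_u),\nu(p_v))$ and $[\bot]=\bot$. For $\pi=D_1,\dots,D_l\,/\,D$ in $\Pi$ let
\[
\alpha_\pi=\rho\wedge[D_1]\wedge\dots\wedge[D_l]\to[D],\qquad\mathcal A=\{\alpha_\pi:\pi\in\Pi\}.
\]
Fix a variable $p\neq d$. For $x\ge0$, $y\ge1$ put $\tau(x,y)=\mathrm{Rung}_{x,y}(\nu(p),\nu(p))$, put $\tau(\bot)=\bot$, and let
\[
\varphi_e=\neg\Bigl(\rho\wedge\bigwedge_{(x,y)\in T_0(e)}\tau(x,y)\Bigr).
\]
The map $e\mapsto\varphi_e$ is computable.

\begin{proposition}\label{prop:modal}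
\begin{enumerate}
\item[(a)] If $e\in H$, then $\varphi_e\in\mathbf{K4}\oplus\mathcal A$.
\item[(b)] If a ladder $T$ is closed under $\Pi$, then $\mathfrak F_T$ validates $\mathcal A$.
\item[(c)] If a ladder $T$ contains $T_0(e)$, then $\mathfrak F_T$ refutes $\varphi_e$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\iota_n=\nu(p)^{(n)}$ be the numeral for $n$. We want to substitute numerals for the $p_u$, so we need to remove the outer $\nu$, that is, to show $\iota_n\to\neg\Diamond\iota_n$ in $\mathbf{K4}$. For $n=0$: $\nu(p)$ implies $\neg\Diamond p$, which implies $\neg\Diamond\nu(p)$. For $n\ge1$: $\iota_n$ implies $\Diamond\iota_{n-1}$, so $\Diamond\iota_n$ implies $\Diamond\Diamond\iota_{n-1}$, whereas $\iota_n$ implies $\neg\Diamond\Diamond\iota_{n-1}$. Thus $\nu(\iota_n)\leftrightarrow\iota_n$ is in $\mathbf{K4}$. Since $\iota_n^{(i)}=\iota_{n+i}$, the formula $\mathrm{Rung}_{i,j}(\iota_m,\iota_n)$ is literally $\tau(m+i,n+j)$. Consider an instance of $\pi$ given by $u\mapsto n_u$, with premises $\xi_1,\dots,\xi_l$ and conclusion $\xi$. Substituting $\iota_{n_u}$ for $p_u$ in $\alpha_\pi$ and using replacement, we obtain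
\[
\rho\wedge\tau(\xi_1)\wedge\dots\wedge\tau(\xi_l)\to\tau(\xi)\ \in\ \mathbf{K4}\oplus\mathcal A .
\]
The formula $\neg\varphi_e$ implies $\rho$ and $\tau(\xi)$ for $\xi\in T_0(e)$. By induction on derivations, $\neg\varphi_e\to\tau(\xi)$ is in $\mathbf{K4}\oplus\mathcal A$ for every derivable $\xi$. Proposition~\ref{prop:rules}(a) allows $\xi=\bot$, which gives $\varphi_e$.

(b) Let the antecedent of $\alpha_\pi$ be true at $x$ under some valuation. By Lemma~\ref{lem:Fread}(i), $x\in\{r,r'\}$. Every variable $u$ of $\pi$ occurs in a premise, so $\nu(p_u)$ is true somewhere by (iv), and exactly at one point $w_{n_u}$ by (ii). By (iv), the instance $u\mapsto n_u$ has all premises in $T$. As $T$ is closed, $D\ne\bot$ and the conclusion of the instance is in $T$, so $x\models[D]$ by (iv).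

(c) Make $d$ true exactly at $r$ and $p$ exactly at $w_0$. Then $r\models\rho$, because $r'\models\neg d\wedge\Diamond d$ and $r$ is the only point with $d$. Also $\nu(p)$ is true exactly at $w_0$, so $r\models\tau(x,y)$ for all $(x,y)\in T_0(e)$ by (iv).
\end{proof}

\begin{corollary}\label{cor:modal}
If $\mathbf{K4}\oplus\mathcal A\subseteq\Lambda\subseteq\mathrm{Log}\{\mathfrak F_T:T\text{ good}\}$, then $\varphi_e\in\Lambda$ if and only if $e\in H$. The logics $\mathbf{K4}\oplus bw_n\oplus\mathcal A$ with $n\ge2$ lie in this interval.
\end{corollary}

\begin{proof}
If $e\in H$, use Proposition~\ref{prop:modal}(a). If $e\notin H$, Proposition~\ref{prop:rules}(b) gives a good ladder $T\supseteq T_0(e)$, and $\mathfrak F_T$ refutes $\varphi_e$. For the last claim, each $\mathfrak F_T$ with $T$ good validates $\mathcal A$, and it validates $bw_n$ for $n\ge2$ by Lemmas~\ref{lem:width} and~\ref{lem:Fframe}.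
\end{proof}

A decision procedure for such a $\Lambda$ would decide $H$. This proves Theorem~\ref{thm:M} and the modal half of Theorem~\ref{thm:S}(a).

\section{Superintuitionistic logics of width four}\label{sec:si}

\subsection*{What has to change}
Intuitionistic formulas define upsets, not single points, and all points are reflexive. Three changes follow.

\emph{Statements are refutations.} A point is detected by the failure of an implication. So a formula will express a statement about $T$ by being \emph{false} at the root. Conjunctions of statements become disjunctions of formulas, and a rule $D_1,\dots,D_l\,/\,D$ becomes an implication from the formula for $D$ to the disjunction of the formulas for $D_1,\dots,D_l$.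

\emph{A chain cannot count.} For upsets $P,Q$ of a chain, $P\to Q$ is either everything (if $P\subseteq Q$) or $Q$, so the connectives produce no successor. We therefore order the numbers so that $w_{n+1}$ does not see $w_n$ but sees all earlier points. Then the points not seeing $w_0$ are just $w_1$, the points not seeing $w_1$ are $w_0,w_2$, the points not seeing $w_2$ are $w_0,w_1,w_3$, and each time one new point appears. This costs width $2$.

\emph{Numbers may not see rungs.} The set of all $w_n$ must be definable, hence an upset, so $y_k$ cannot be recorded by the $w$'s that see $c_k$. We record it by a third family of points $g_k$, tied to the $c_k$ by the order. The total width is $2+1+1$.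

\subsection*{The frame of a ladder}
For a ladder $T$ let $\mathfrak G_T$ have the points $w_n$ $(n\ge0)$, $c_k,g_k$ $(k\ge-1)$ and $r_1,r_2,r$, ordered as follows:
\begin{itemize}
\item $w_i\le w_j$ iff $i=j$ or $i\ge j+2$; \quad $c_k\le c_l$ iff $k\ge l$; \quad $g_k\le g_l$ iff $k\ge l$;
\item for $k\ge0$: \ $c_k\le w_n$ iff $n\le x_k$; \quad $g_k\le w_n$ iff $n\le y_k$; \quad $g_k\le c_l$ iff $l\le k$;
\item $r_1,r_2$ are incomparable and lie below all $w$'s, $c$'s and $g$'s, and $r$ lies below every point;
\item there are no other relations, apart from $r_h\le r_h$.
\end{itemize}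
The maximal points are called \emph{endpoints}. The extra points $c_{-1},g_{-1}$ are endpoints that let negations tell the three families apart, and the fork $r_1,r_2$ identifies the root.

\begin{lemma}\label{lem:Gframe}
$\mathfrak G_T$ is a poset without infinite strictly ascending chains and without antichains of five points. Its endpoints are $w_0,w_1,c_{-1},g_{-1}$. The point $w_2$ sees only the endpoint $w_0$; the points $w_n$ with $n\ge3$ see exactly $w_0,w_1$; the points $c_k$ with $k\ge0$ see exactly $w_0,w_1,c_{-1}$; the points $g_k$ with $k\ge0$ and $r_1,r_2,r$ see all four.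
\end{lemma}

\begin{proof}
Each family is partially ordered, and relations between families go only from $r$ to $r_1,r_2$ to $g$'s to $c$'s to $w$'s; this gives antisymmetry. For transitivity, paths starting at $r,r_1,r_2$ need no argument. If $c_k$ or $g_k$ sees $w_n$ and $w_n\le w_{n'}$, then $n'\le n$. If $c_k\le c_l\le w_n$, then $n\le x_l\le x_k$. If $g_k\le g_l\le w_n$, then $n\le y_l\le y_k$. If $g_k\le c_l\le w_n$, then $n\le x_l\le x_k<y_k$. If $g_k\le g_l\le c_h$ or $g_k\le c_l\le c_h$, then $h\le l\le k$ and $k\ge0$. Every $w$, $c$ or $g$ sees finitely many points, so ascending chains are finite. Distinct $w_i,w_j$ are incomparable only if $|i-j|=1$, so an antichain has at most two $w$'s, one $c$ and one $g$; an antichain containing $r,r_1$ or $r_2$ is contained in $\{r\}$ or $\{r_1,r_2\}$. The list of endpoints is read off the definition, using $x_k\ge1$ and $y_k\ge 1$.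
\end{proof}

The endpoints themselves form an antichain of four points, so these frames give no smaller bound than $4$.

Let $\mathcal W=\{w_n:n\ge0\}$, let $V_n=\{w_0,\dots,w_n\}$ (empty for $n<0$), and let $U_n=V_{n-2}\cup\{w_n\}$ be the upset generated by $w_n$. Under a valuation we identify formulas with their truth sets. Then $P\to Q$ is the set of points that see no point of $P\setminus Q$. Since every point sees an endpoint, $\neg a$ is the set of points that see no endpoint in $a$. The computation behind the successor operation is
\begin{equation}\label{eq:notsee}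
\{w\in\mathcal W:w\not\le w_t\}=V_{t-1}\cup\{w_{t+1}\}=U_{t+1}.
\end{equation}

\subsection*{Formulas and their intended meaning}
Reserve the variables $a,b,d_1,d_2$, which are never substituted for, and put
\[
W=\neg a\wedge\neg b,\qquad F=(d_1\to d_2\vee\neg b)\vee(d_2\to d_1\vee\neg b).
\]
A valuation in $\mathfrak G_T$ is \emph{standard} if $\neg b$ is true exactly at the $w$'s and $c$'s, among these $\neg a$ is true exactly at the $w$'s (so that $W=\mathcal W$), and $r\not\models F$. The number $n$ is represented by the pair of upsets $\mathbf V_n=(V_n,V_{n-1})$. For pairs of formulas $\mathbf P=(P,Q)$ and $\mathbf P'=(P',Q')$ define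
\begin{align*}
\mathbf P^+&=\bigl(P\vee((P\to Q)\wedge W),\ P\bigr),\\
S(\mathbf P)&=(P\to Q)\wedge W\to P,\\
E(\mathbf P)&=\neg b\to\neg a\vee(P\to Q),\\
N(\mathbf P)&=F\vee E(\mathbf P)\vee S(\mathbf P)\vee S(\mathbf P^+)\vee S(\mathbf P^{++}),\\
\mathrm{Rung}(\mathbf P;\mathbf P')&=\bigl[(W\to P')\wedge\bigl(\neg b\to\neg a\vee(W\to P)\bigr)\bigr]\\
&\qquad\to\bigl[\neg b\vee(P'\to Q')\vee\bigl(\neg b\wedge(W\to P)\to\neg a\vee(P\to Q)\bigr)\bigr],
\end{align*}
and let $\mathbf P^{(n)}$ be the $n$-fold iterate of ${}^+$. The failure of $S(\mathbf P)$ says that the successor operation adds a point. The failure of $N(\mathbf P)$ will say that we are at the root, that the valuation is standard and that $\mathbf P$ is a number. To read $\mathrm{Rung}$, note that under a standard valuation $W\to V_n$ holds at the points that see no $w$ of index above $n$, and $V_n\to V_{n-1}$ fails at the points that see $w_n$.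

\begin{lemma}\label{lem:standard}
Under a standard valuation in $\mathfrak G_T$:
\begin{enumerate}
\item[(i)] if $\mathbf P=\mathbf V_n$ with $n\ge0$, then $\mathbf P^+=\mathbf V_{n+1}$ and $r\not\models N(\mathbf P)$;
\item[(ii)] if $\mathbf P=\mathbf V_i$ and $\mathbf P'=\mathbf V_j$ with $i,j\ge0$, then $r\not\models\mathrm{Rung}(\mathbf P;\mathbf P')$ if and only if $(i,j)\in T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Here $P\setminus Q=\{w_n\}$, so $(P\to Q)\cap\mathcal W=U_{n+1}$ by \eqref{eq:notsee}, and $V_n\cup U_{n+1}=V_{n+1}$. The point $w_{n+1}$ lies in $U_{n+1}\setminus V_n$, so it refutes $S(\mathbf V_n)$; hence $r$ refutes the three $S$-disjuncts of $N(\mathbf P)$. Since the $x_k$ are unbounded, some $c_k$ with $k\ge0$ sees $w_n$; it satisfies $\neg b$ and refutes $\neg a$ and $P\to Q$, so $r\not\models E(\mathbf P)$. Finally $r\not\models F$ by definition.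

(ii) The points satisfying $\neg b$ but not $\neg a$ are the $c$'s. So $r\not\models\mathrm{Rung}(\mathbf P;\mathbf P')$ if and only if some point $z$ has these five properties:
\begin{enumerate}
\item[(1)] $z$ sees no $w$ of index above $j$;
\item[(2)] no $c_l\ge z$ sees a $w$ of index above $i$;
\item[(3)] $z\not\models\neg b$;
\item[(4)] $z$ sees $w_j$;
\item[(5)] some $c_l\ge z$ sees $w_i$ and no $w$ of index above $i$.
\end{enumerate}
By (3), $z$ is some $g_k$ or one of $r_1,r_2,r$; the latter see all $w$'s and are excluded by (1). By (4), $k\ge0$, and (1) and (4) together say $y_k=j$. Property (2) says $x_l\le i$ for $0\le l\le k$, that is, $x_k\le i$. Property (5) says $x_l=i$ for some $0\le l\le k$. Then $i=x_l\le x_k\le i$, so $(i,j)=(x_k,y_k)$. Conversely, if $(i,j)=(x_k,y_k)$, then $z=g_k$ has all five properties, with $l=k$ in (5).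
\end{proof}

The only witness for rung $k$ is $g_k$. A point $g_l$ with $l<k$ does not see it, which shows that, as in the modal case, the axioms must be confined to the root.

\subsection*{Rigidity}
In the modal case $\nu(p)$ names a number under any valuation that makes it nonempty. Here arbitrary valuations of $a,b$ might define the wrong families, and arbitrary pairs of upsets, such as those involving $U_n$, are not numbers. The next lemma shows that refuting $N$ excludes all of this. For variables $p,q$ put
\[
\langle p,q\rangle=(p\wedge W,\ p\wedge q\wedge W),
\]
a pair $(P,Q)$ with $Q\subseteq P\subseteq W$ under every valuation.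

\begin{lemma}\label{lem:rigid}
If a point $x$ of $\mathfrak G_T$ refutes $N(\langle p,q\rangle)$ under some valuation, then $x=r$, the valuation is standard, and $\langle p,q\rangle=\mathbf V_n$ for some $n\ge0$.
\end{lemma}

\begin{proof}
Write $(P_i,Q_i)=\langle p,q\rangle^{(i)}$. Let $\mathsf A$, $\mathsf B$ be the sets of endpoints in $a$ and in $b$, and let $O$ be the set of the remaining endpoints. Then $W$ is the set of points that see only endpoints from $O$.

\emph{Step 1: $|O|\le2$.} Since $x\not\models F$, there are $z_1,z_2\ge x$ outside $\neg b$ with $z_1\in d_1\setminus d_2$ and $z_2\in d_2\setminus d_1$. They are incomparable, and $\mathsf B\ne\emptyset$. Since $x\not\models E(P_0,Q_0)$, there is $z\ge x$ with $z\models\neg b$, $z\not\models\neg a$, that sees a point of $P_0\setminus Q_0$. This $z$ sees an endpoint in $\mathsf A\setminus\mathsf B$. So $|\mathsf A\cup\mathsf B|\ge2$.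

\emph{Step 2: $W=\mathcal W$.} We have $\emptyset\ne P_0\subseteq P_1\subseteq P_2\subseteq P_3\subseteq W$. For $i=0,1,2$, the failure of $S(P_i,Q_i)$ gives a point of $(P_i\to Q_i)\cap W$ outside $P_i$, so $P_{i+1}\ne P_i$. Hence $|W|\ge4$. By Lemma~\ref{lem:Gframe}, every point other than $w_2$ and the endpoints sees both $w_0$ and $w_1$. If $\{w_0,w_1\}\not\subseteq O$, then $W\subseteq O\cup\{w_2\}$ has at most three points. So $O=\{w_0,w_1\}$, $\mathsf A\cup\mathsf B=\{c_{-1},g_{-1}\}$, and $W=\mathcal W$.

\emph{Step 3: the valuation is standard and $x=r$.} The point $z$ of Step 1 sees some $w$ and is not in $W$. So it is $c_k$ or $g_k$ with $k\ge0$, or one of $r_1,r_2,r$, and it sees $c_{-1}$. As $z\models\neg b$, we get $c_{-1}\notin\mathsf B$. Therefore $\mathsf B=\{g_{-1}\}$ and $c_{-1}\in\mathsf A$. The points not seeing $g_{-1}$ are the $w$'s and $c$'s; every $c$ sees $c_{-1}$, and no $w$ sees a point of $\mathsf A$. Now $z_1,z_2$ are incomparable points among the $g$'s and $r_1,r_2,r$. The only such pair is $r_1,r_2$, and the only point below both is $r$.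

\emph{Step 4: a consequence of refuting $S$.} Let $Q\subsetneq P\subseteq\mathcal W$ be upsets with $r\not\models S(P,Q)$, and let $t$ be the least index of a point in $P\setminus Q$. We claim that
\begin{equation}\label{eq:step4}
w_{t+1}\notin P\qquad\text{and}\qquad(P\to Q)\cap\mathcal W=U_{t+1}.
\end{equation}
By \eqref{eq:notsee}, $(P\to Q)\cap\mathcal W\subseteq U_{t+1}$. If $w_{t+1}\in P$, then $U_{t+1}\subseteq P$ and $S(P,Q)$ is true everywhere; so $w_{t+1}\notin P$. All points of $P\setminus Q$ other than $w_t$ then have index at least $t+2$, and no point of $U_{t+1}$ sees them or $w_t$. This gives equality.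

\emph{Step 5: $(P_0,Q_0)=\mathbf V_n$.} An upset in $\mathcal W$ with unbounded indices is $\mathcal W$, and $P_0\neq\mathcal W$ since $P_0\ne P_1$. So $P_0$ has a largest index $n$, and $U_n\subseteq P_0\subseteq V_n$ leaves $P_0=V_n$ or $P_0=U_n\ne V_n$ with $n\ge1$. Let $t$ be the least index in $P_0\setminus Q_0$, so $w_t\in P_0$ and $w_{t+1}\notin P_0$ by \eqref{eq:step4}.

Suppose $P_0=U_n\ne V_n$. The only point of $V_n$ missing from $U_n$ is $w_{n-1}$, so $t=n$ or $t=n-2$. In both cases $w_{n-1}\in U_{t+1}\subseteq P_1$. Since $Q_1=P_0=U_n$ contains $V_{n-2}$ and not $w_{n-1}$, the least index in $P_1\setminus Q_1$ is $n-1$. But $w_n\in P_1$, contradicting \eqref{eq:step4} for $(P_1,Q_1)$.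

So $P_0=V_n$, and then $t=n$. By the minimality of $t$, $Q_0=V_{n-1}$.
\end{proof}

\begin{remark}
Step 2 uses all three $S$-disjuncts and the condition $x_0\ge1$. If $x_0=0$, the set $O=\{w_0,c_{-1}\}$ gives the four points $w_0,w_2,c_{-1},c_0$ in $W$, and the count no longer decides $O$.
\end{remark}

\subsection*{The axioms}
For each rule variable $u$ take variables $p_u,q_u$, and put
\[
[u+i,v+j]=\mathrm{Rung}\bigl(\langle p_u,q_u\rangle^{(i)};\langle p_v,q_v\rangle^{(j)}\bigr).
\]
For $\pi=D_1,\dots,D_l\,/\,D$ in $\Pi$ let
\[
\beta_\pi=[D]\to\bigvee_uN(\langle p_u,q_u\rangle)\vee[D_1]\vee\dots\vee[D_l],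
\]
where $u$ ranges over the variables of $\pi$; if $D=\bot$, let $\beta_\pi$ be the disjunction on the right alone. Read by refutation at the root, $\beta_\pi$ says: if all $u$ are numbers and all premises are rungs, then the conclusion is a rung. When numerals are substituted into $\beta_\pi$, the disjuncts $N$ of arbitrarily large numerals appear, while the target formula can mention only finitely many. One more axiom, saying that the successor of a number is a number, absorbs them:
\[
\beta_0=N(\langle p,q\rangle^+)\to N(\langle p,q\rangle).
\]
Let $\mathcal B=\{\beta_0\}\cup\{\beta_\pi:\pi\in\Pi\}$. With the numerals $\mathbf P_n=(P_n,Q_n)=\langle p,q\rangle^{(n)}$ and $\tau(x,y)=\mathrm{Rung}(\mathbf P_x;\mathbf P_y)$, put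
\[
\theta_e=N(\mathbf P_0)\vee\bigvee_{(x,y)\in T_0(e)}\tau(x,y).
\]
The map $e\mapsto\theta_e$ is computable.

\begin{proposition}\label{prop:si}
\begin{enumerate}
\item[(a)] If $e\in H$, then $\theta_e\in\mathbf{Int}+\mathcal B$.
\item[(b)] If a ladder $T$ is closed under $\Pi$, then $\mathfrak G_T$ validates $\mathcal B$.
\item[(c)] If a ladder $T$ contains $T_0(e)$, then $\mathfrak G_T$ refutes $\theta_e$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Write $\vdash$ for membership in $\mathbf{Int}+\mathcal B$. By induction, $P_n\to W$ and $Q_n\to P_n$ are in $\mathbf{Int}$: this holds for $n=0$ by the form of $\langle p,q\rangle$; both disjuncts of $P_{n+1}$ imply $W$; and $Q_{n+1}=P_n$ is a disjunct of $P_{n+1}$. So substituting $P_n,Q_n$ for a pair of variables $p',q'$ turns $\langle p',q'\rangle$ into $(P_n\wedge W,P_n\wedge Q_n\wedge W)$, which is componentwise equivalent to $\mathbf P_n$, and turns $\langle p',q'\rangle^{(i)}$ into a pair equivalent to $\mathbf P_{n+i}$. From $\beta_0$ we get $\vdash N(\mathbf P_{n+1})\to N(\mathbf P_n)$, hence $\vdash N(\mathbf P_n)\to N(\mathbf P_0)$ for all $n$. Consider an instance $u\mapsto n_u$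 of $\pi$ with premises $\xi_1,\dots,\xi_l$ and conclusion $\xi$. Substituting $P_{n_u},Q_{n_u}$ for $p_u,q_u$ in $\beta_\pi$ gives
\[
\vdash\tau(\xi)\to N(\mathbf P_0)\vee\tau(\xi_1)\vee\dots\vee\tau(\xi_l),
\]
without the antecedent if $\xi=\bot$. We show $\vdash\tau(\xi)\to\theta_e$ for every derivable pair $\xi$. For $\xi\in T_0(e)$, $\tau(\xi)$ is a disjunct of $\theta_e$. For the conclusion of an instance with derivable premises, every disjunct in the display implies $\theta_e$ by induction. By Proposition~\ref{prop:rules}(a) some instance with conclusion $\bot$ has derivable premises; for it the disjunction itself is provable, so $\vdash\theta_e$.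

(b) Suppose an axiom in $\mathcal B$ fails under some valuation. Then some point $x$ refutes its right-hand side and satisfies its antecedent, if there is one. The right-hand side contains a disjunct $N(\langle p_u,q_u\rangle)$ for each pair of variables, and there is at least one pair. By Lemma~\ref{lem:rigid}, $x=r$, the valuation is standard, and $\langle p_u,q_u\rangle=\mathbf V_{n_u}$ for each $u$. By Lemma~\ref{lem:standard}(i), $\langle p_u,q_u\rangle^{(i)}=\mathbf V_{n_u+i}$. For $\beta_0$, the same lemma shows that $r$ refutes the antecedent, a contradiction. For $\beta_\pi$, the root refutes each $[D_h]$, so by Lemma~\ref{lem:standard}(ii) the instance $u\mapsto n_u$ has all premises in $T$. Then $D\ne\bot$, the conclusion is in $T$, and $r\not\models[D]$, again a contradiction.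

(c) Let $a=\{c_{-1}\}$, $b=\{g_{-1}\}$, $p=\{w_0\}$, $q=\emptyset$, and let $d_h$ consist of $r_h$ and all $w$'s, $c$'s and $g$'s $(h=1,2)$. These are upsets. The points not seeing $g_{-1}$ are the $w$'s and $c$'s, and among them those not seeing $c_{-1}$ are the $w$'s. The point $r_1$ satisfies $d_1$ and refutes $d_2\vee\neg b$, and $r_2$ does the same with the indices exchanged, so $r\not\models F$. The valuation is standard and $\mathbf P_0=\mathbf V_0$, so $\mathbf P_n=\mathbf V_n$, and $r$ refutes every disjunct of $\theta_e$ by Lemma~\ref{lem:standard}.
\end{proof}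

\begin{corollary}\label{cor:si}
If $\mathbf{Int}+\mathcal B\subseteq\mathcal L\subseteq\mathrm{Log}\{\mathfrak G_T:T\text{ good}\}$, then $\theta_e\in\mathcal L$ if and only if $e\in H$. The logics $\mathbf{Int}+bw_n+\mathcal B$ with $n\ge4$ lie in this interval; in particular they are consistent.
\end{corollary}

\begin{proof}
Repeat the proof of Corollary~\ref{cor:modal} with Proposition~\ref{prop:si} and Lemma~\ref{lem:Gframe} in place of Proposition~\ref{prop:modal} and Lemma~\ref{lem:Fframe}.
\end{proof}

This proves Theorem~\ref{thm:I} and the remaining half of Theorem~\ref{thm:S}(a).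

\section{From counter machines to ladders}\label{sec:queue}

We prove Proposition~\ref{prop:rules}. We simulate $\mathcal M$ by a queue machine whose queue never shrinks, and then code its run as a ladder.

\subsection*{The queue machine}
The alphabet is $\Sigma=\{\mathtt A,\mathtt B,\mathtt0,\mathtt1\}$, and the set $\mathcal Q$ of states contains $j,j',j''$ for each instruction $j$ of $\mathcal M$. In one step, in state $q$, the first letter $\sigma$ of the queue is removed. Then either $\delta(q,\sigma)=\mathrm{halt}$, or $\delta(q,\sigma)=(q^*,\eta)$ with $\eta$ a word of length $1$ or $2$; in the latter case $\eta$ is appended at the end and the state becomes $q^*$. The function $\delta$ is given by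
\begin{itemize}
\item $\delta(j,\mathtt A)=\mathrm{halt}$ if $j$ is $\mathrm{HALT}$, $(k,\mathtt{A1})$ if $j=\mathrm{INC}(1,k)$, and $(j',\mathtt A)$ otherwise;
\item if $j=\mathrm{INC}(2,k)$: $\delta(j',\mathtt B)=(k,\mathtt{B1})$;
\item if $j=\mathrm{DEC}(1,k,l)$: $\delta(j',\mathtt1)=(l,\mathtt0)$, $\delta(j',\mathtt B)=(k,\mathtt B)$;
\item if $j=\mathrm{DEC}(2,k,l)$: $\delta(j',\mathtt B)=(j'',\mathtt B)$, $\delta(j'',\mathtt1)=(l,\mathtt0)$, $\delta(j'',\mathtt A)=\delta(k,\mathtt A)$;
\item $\delta(q,\sigma)=(q,\sigma)$ in all other cases (the letter is \emph{copied}).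
\end{itemize}
A decrement overwrites $\mathtt1$ by $\mathtt0$ instead of erasing it. So every step writes something, and the coding below uses this to store the next state.

\begin{lemma}\label{lem:sim}
Started in state $1$ with the queue $\mathtt{A1}^e\mathtt B$, the queue machine halts if and only if $e\in H$.
\end{lemma}

\begin{proof}
A \emph{checkpoint} for the configuration $(j;m_1,m_2)$ of $\mathcal M$ is a moment at which the queue is $\mathtt A\mu_1\mathtt B\mu_2$, where $\mu_c\in\{\mathtt0,\mathtt1\}^*$ contains $m_c$ letters $\mathtt1$, and the state is $j$ or a state $i''$ with $i=\mathrm{DEC}(2,j,l)$. Both kinds of state act on $\mathtt A$ by $\delta(j,\mathtt A)$. The start is a checkpoint for $(1;e,0)$. If $j$ is $\mathrm{HALT}$, the queue machine halts at once. Otherwise we follow it while it reads $\mathtt A\mu_1\mathtt B\mu_2$, recalling that unprimed states copy $\mathtt0,\mathtt1,\mathtt B$.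

If $j=\mathrm{INC}(1,k)$, it writes $\mathtt{A1}$ and copies the rest in state $k$. In the other cases it copies $\mathtt A$ and enters $j'$. If $j=\mathrm{INC}(2,k)$, it copies $\mu_1$, writes $\mathtt{B1}$, and copies $\mu_2$ in state $k$. If $j=\mathrm{DEC}(1,k,l)$, it copies $\mathtt0$'s; for $m_1>0$ it replaces the first $\mathtt1$ by $\mathtt0$ and copies the rest in state $l$, and for $m_1=0$ it reaches $\mathtt B$ and copies the rest in state $k$. If $j=\mathrm{DEC}(2,k,l)$, it copies $\mu_1\mathtt B$, enters $j''$ and copies $\mathtt0$'s; for $m_2>0$ it replaces the first $\mathtt1$ by $\mathtt0$ and copies the rest in state $l$, and for $m_2=0$ it ends the round in state $j''$ with the same queue. In each case it does not halt during the round and arrives at a checkpoint for the next configuration of $\mathcal M$.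
\end{proof}

Fix $e$ and let $L=e+2$ be the length of the initial queue. Step $n$ $(n=0,1,\dots)$ starts in state $q_n$, with $q_0=1$; if it does not halt, it appends $\eta_n$ and passes to $q_{n+1}$. Let $\sigma_0\sigma_1\cdots$ be the initial queue followed by $\eta_0\eta_1\cdots$. At least $L+n$ letters have been written before step $n$, and step $n$ reads $\sigma_n$.

\begin{example}\label{ex:queue}
The construction applies to any machine. For the one with the single instruction $1=\mathrm{INC}(1,1)$ and $e=0$, the state is always $1$ and the stream of letters is $\mathtt{AB}\,|\,\mathtt{A1}\,|\,\mathtt B\,|\,\mathtt{A1}\,|\,\mathtt1\,|\,\mathtt B\,|\cdots$, where the bars separate the initial queue and $\eta_0,\eta_1,\dots$. For $\sigma_2,\dots,\sigma_8$ the pairs (step of writing, step of reading) are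
\[
(0,2),\ (0,3),\ (1,4),\ (2,5),\ (2,6),\ (3,7),\ (4,8).
\]
Both coordinates are nondecreasing, but this is not yet what we need: the first coordinate repeats, the pairs record neither letters nor states, and the initial letters have no step of writing.
\end{example}

\subsection*{The coding}
We stretch each unit of time to a block of length $K$ and let the position of $x_j$ inside its block carry the data. Choose bijections $\sigma\mapsto\langle\sigma\rangle$ from $\Sigma$ onto $\{1,\dots,4\}$ (\emph{short codes}) and $(\sigma,q)\mapsto\langle\sigma,q\rangle$ from $\Sigma\times\mathcal Q$ onto $\{5,\dots,4+4|\mathcal Q|\}$ (\emph{long codes}). Let $K=4|\mathcal Q|+6$, so all codes lie in $\{1,\dots,K-2\}$, and let $\lambda(o)$ be the letter of the code $o$. Put $y_j=L+3+Kj$ and call the interval $[y_j,y_j+K)$ \emph{block $j$}. Define $x_j$, and with it \emph{rung $j$}, the pair $(x_j,y_j)$, as follows.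
\begin{itemize}
\item For $j<L$: $x_j=j+1$ (\emph{dummy} rungs).
\item For $L\le j<2L$: $x_j=y_{j-L}+\langle\sigma_{j-L},q_0\rangle$.
\item If step $n$ does not halt and $l$ is the last rung defined before it: $x_{l+1}=y_{L+n}+\langle\sigma,q_{n+1}\rangle$ if $\eta_n=\sigma$; and $x_{l+1}=y_{L+n}+\langle\sigma\rangle$, $x_{l+2}=y_{L+n}+\langle\sigma',q_{n+1}\rangle$ if $\eta_n=\sigma\sigma'$.
\end{itemize}
So the initial queue is written in blocks $0,\dots,L-1$, and step $n$ takes place in block $L+n$. We say that a non-dummy rung $j$ \emph{lies in block $i$ with code $o$} if $x_j=y_i+o$; the block and the code are determined by $x_j$. Let $T_0(e)$ be the set of rungs $j<2L$; it is computable from $e$ and consists of pairs of positive integers. Three facts follow from the definition.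
\begin{enumerate}
\item[(F1)] Rung $L+i$ is defined when $\sigma_i$ is written, and its code has letter $\sigma_i$. In particular rung $L+n$ is defined before step $n$.
\item[(F2)] A non-dummy rung $j$ lies in a block $i<j$. Indeed, $i=j-L$ for $L\le j<2L$; and a rung defined at step $n$ lies in block $L+n$ and has index above $L+n$ by (F1).
\item[(F3)] For every step $n$ of the run, block $L+n-1$ contains exactly one rung with a long code. It is the last rung defined before step $n$, and its code has state $q_n$. (For $n=0$ it is rung $2L-1$; for $n>0$ the block is filled by step $n-1$.)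
\end{enumerate}

If the run is infinite, the rungs form a ladder. The dummies have $x_j\in\{1,\dots,L\}$, below $y_0$; the other rungs fill the blocks in order, a short code preceding a larger long code; so $1\le x_0<x_1<\cdots$. For a dummy, $x_j+2=j+3\le y_j$. For a rung $j$ in block $i<j$, $x_j\le y_i+K-2=y_{i+1}-2\le y_j-2$.

\subsection*{The rules}
To perform step $n$, a rule must find the letter $\sigma_n$, the state $q_n$, and the index of the next free rung. The letter is the code of rung $j=L+n$, but a code is an offset from the start of a block, and the start must be certified; any rung whose second coordinate is that start does this, which is the purpose of the dummies. The state and the next free index come from the rung in (F3). For each code $o$ and each long code $o'=\langle\sigma',q\rangle$, take the premises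
\[
(u+1+o,\ s+K),\qquad(z,\ u+1),\qquad(s+o',\ t+1)
\]
in the variables $u,z,s,t$, with the following conclusions, one rule for each:
\begin{itemize}
\item $\bot$, if $\delta(q,\lambda(o))=\mathrm{halt}$;
\item $(s+K+\langle\sigma_1^*,q^*\rangle,\ t+1+K)$, if $\delta(q,\lambda(o))=(q^*,\sigma_1^*)$;
\item $(s+K+\langle\sigma_1^*\rangle,\ t+1+K)$ and $(s+K+\langle\sigma_2^*,q^*\rangle,\ t+1+2K)$, if $\delta(q,\lambda(o))=(q^*,\sigma_1^*\sigma_2^*)$.
\end{itemize}
This is a finite set $\Pi$ that does not depend on $e$. In Example~\ref{ex:queue}, where $L=2$, step $1$ uses rung $3=(y_1+\langle\mathtt B,1\rangle,y_3)$, the dummy rung $1=(2,y_1)$ and rung $5=(y_2+\langle\mathtt1,1\rangle,y_5)$, and the conclusion is rung $6=(y_3+\langle\mathtt B,1\rangle,y_6)$.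

\begin{proof}[Proof of Proposition~\ref{prop:rules}]
(a) We show by induction on $n$ that all rungs defined before step $n$ are derivable, and that $\bot$ is derivable if step $n$ halts; by Lemma~\ref{lem:sim} this suffices. Before step $0$ the rungs are $T_0(e)$. At step $n$ let $j=L+n$. By (F1) and (F2), rung $j$ is defined and $x_j=y_i+o$ with $i<j$ and $\lambda(o)=\sigma_n$. By (F3), the last defined rung $l$ has $x_l=y_{j-1}+o'$ with $o'$ a long code of state $q_n$. Take the rules for $o,o'$ with $u=y_i-1$, $z=x_i$, $s=y_{j-1}$, $t=y_l-1$. The premises are the rungs $j$, $i$, $l$, which are derivable. If $\delta(q_n,\sigma_n)=\mathrm{halt}$, the conclusion is $\bot$. Otherwise, since $s+K=y_{L+n}$, $t+1+K=y_{l+1}$ and $t+1+2K=y_{l+2}$, the conclusions are the rungs defined at step $n$.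

(b) Let $e\notin H$. The run is infinite, so the set $T$ of all rungs is a ladder containing $T_0(e)$. Suppose an instance of a rule for $o$ and $o'=\langle\sigma',q\rangle$ has its premises in $T$. The second premise gives $u+1=y_i$ for some $i$. The first premise is a rung $j$ with $x_j=y_i+o$ and $y_j=s+K$. Since $x_j>y_0>L$, it is not a dummy, so $n=j-L\ge0$; it lies in block $i$ with code $o$, so $\lambda(o)=\sigma_n$ by (F1). From $j\ge1$ we get $s=y_{j-1}$. The third premise is a rung $l$ with $x_l=y_{j-1}+o'$ and $y_l=t+1$; it lies in block $L+n-1$ with a long code. By (F3), $l$ is the last rung defined before step $n$, and $q=q_n$. So $\delta(q,\lambda(o))=\delta(q_n,\sigma_n)=(q_{n+1},\eta_n)$ is not $\mathrm{halt}$, and the conclusion of the instance is rung $l+1$ or $l+2$ defined at step $n$, which is in $T$.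
\end{proof}

\section{Complexity, reflexive logics and sharpness}\label{sec:more}

It remains to prove parts (b), (c), (d) of Theorem~\ref{thm:S}.

\subsection*{Part (b)}
The logics in (b) are finitely axiomatizable, hence recursively enumerable. By Corollaries~\ref{cor:modal} and~\ref{cor:si}, the $\Sigma^0_1$-complete set $H$ is their preimage under the computable maps $e\mapsto\varphi_e$ and $e\mapsto\theta_e$, so they are $\Sigma^0_1$-complete. A logic has the \emph{finite model property} if it is $\mathrm{Log}\,\mathcal C$ for a class $\mathcal C$ of finite frames. By Harrop's theorem a finitely axiomatizable logic with this property is decidable, so these logics lack it.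

\subsection*{Part (c)}
Recall that $\mathbf{S4}=\mathbf{K4}\oplus\Box p\to p$ and $\mathbf{Grz}=\mathbf{S4}\oplus grz$, where $grz=\Box(\Box(p\to\Box p)\to p)\to p$. The G\"odel translation $\mathsf t(\psi)$ of an intuitionistic formula $\psi$ prefixes $\Box$ to every subformula. Let $\mathsf t(\mathcal B)=\{\mathsf t(\beta):\beta\in\mathcal B\}$. We show that, for $\Lambda=\mathbf{S4}\oplus bw_4\oplus\mathsf t(\mathcal B)$ and for $\Lambda=\mathbf{Grz}\oplus bw_4\oplus\mathsf t(\mathcal B)$, we have $\mathsf t(\theta_e)\in\Lambda$ if and only if $e\in H$.

Let $e\in H$. Then $\theta_e\in\mathbf{Int}+\mathcal B$ by Proposition~\ref{prop:si}(a). By the theorems of McKinsey--Tarski and Dummett--Lemmon, $\psi\in\mathbf{Int}+\mathcal B$ implies $\mathsf t(\psi)\in\mathbf{S4}\oplus\mathsf t(\mathcal B)$. Hence $\mathsf t(\theta_e)\in\Lambda$.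

Let $e\notin H$, let $T\supseteq T_0(e)$ be a good ladder, and view $\mathfrak G_T$ as a modal frame with $R={\le}$. It is reflexive and transitive, so it validates $\mathbf{S4}$, and it validates the modal $bw_4$ by Lemmas~\ref{lem:width} and~\ref{lem:Gframe}. It validates $grz$ because it has no infinite strictly ascending chains. Indeed, suppose $x\models\Box(\Box(p\to\Box p)\to p)$ and $x\not\models p$, and take $y\ge x$ maximal with $y\not\models p$. Then $y\not\models\Box(p\to\Box p)$, so there are $y\le z\le z'$ with $z\models p$ and $z'\not\models p$. Maximality gives $z'=y$, hence $z=y$, contradicting $z\models p$. Finally, in a poset $\mathsf t(\psi)$ is modally valid if and only if $\psi$ is intuitionistically valid. To see this, given a modal valuation, assign to each variable $p$ the upset where $\Box p$ holds. By induction on $\psi$, $\mathsf t(\psi)$ holds under the first valuation exactly where $\psi$ holds under the second: for $\to$ the two truth clauses coincide, and for $\wedge,\vee,\bot$ the prefixed $\Box$ does not change an upset. Every intuitionistic valuation arises in this way from itself. So $\mathfrak G_T$ validates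 $\Lambda$ and refutes $\mathsf t(\theta_e)$ by Proposition~\ref{prop:si}(b),(c).

\subsection*{Part (d)}
For $n\ge2$ the logic $\mathbf{K4}\oplus bw_n\oplus\mathcal A$ is undecidable by (b). For $n\le1$ we reduce to the theorem of Zakharyaschev and Alekseev \cite{ZA} quoted in the introduction. The logic $\mathbf{K4.3}$ is $\mathbf{K4}\oplus\chi$ with $\chi=\Box(p\wedge\Box p\to q)\vee\Box(q\wedge\Box q\to p)$, and $\neg\chi$ is equivalent to $\Diamond\psi_0\wedge\Diamond\psi_1$ with $\psi_0=p\wedge\Box p\wedge\neg q$ and $\psi_1=q\wedge\Box q\wedge\neg p$. Substitute $\psi_0,\psi_1$ for $p_0,p_1$ in $bw_1$. The formula $\psi_0\wedge(\psi_1\vee\Diamond\psi_1)$ implies both $p\wedge\Box p$ and $\neg p\vee\Diamond\neg p$, so it is contradictory, and the same holds with the indices exchanged; hence $\chi\in\mathbf{K4BW}_1$. Conversely, $\neg bw_1$ implies $\Diamond p_0$, $\Diamond p_1$, $\Box(p_0\to\neg p_1\wedge\Box\neg p_1)$ and $\Box(p_1\to\neg p_0\wedge\Box\neg p_0)$, and these imply $\neg\chi$ with $p=\neg p_1$, $q=\neg p_0$. Thus $\mathbf{K4BW}_1=\mathbf{K4.3}$. The formula $bw_0$ is $\Diamond p_0\to\bot$, so $\mathbf{K4BW}_0=\mathbf{K4}\oplus\Box\bot$;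 this logic refutes the antecedent of $bw_1$ and therefore contains $\mathbf{K4BW}_1$. Every finitely axiomatizable modal logic containing $\mathbf{K4BW}_n$ with $n\le1$ is then a finitely axiomatizable normal extension of $\mathbf{K4.3}$, and is decidable. This completes the proof of Theorem~\ref{thm:S}.

\begin{thebibliography}{9}

\bibitem{CZ}
Chagrov and Zakharyaschev, \emph{Modal Logic}, 1997.
\texttt{http://gill.readingroo.ms/\allowbreak ENTER/\allowbreak Beliefs/\allowbreak Christianity/\allowbreak 2\%20-\%20Religion\%20\allowbreak Collection/\allowbreak Chagrow\%20and\%20\allowbreak Zakharyaschev\%20\allowbreak 1997\%20Modal\%20\allowbreak Logic.pdf}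

\bibitem{Minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{ZA}
M. Zakharyaschev and A. Alekseev, \emph{All finitely axiomatizable normal extensions of K4.3 are decidable}, Math. Logic Quarterly 41 (1995).

\end{thebibliography}
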